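\title{Propagation failure in the discrete Nagumo equation for every coupling strength}

\begin{abstract}
We prove that the discrete Nagumo equation with nonlinearity $u(1-u)(u-a)$ admits propagation failure for every coupling constant $d>0$: the speed of monotone fronts vanishes for all $a$ in a neighborhood of $\frac12$. The proof has a real part and a complex part. A comparison argument shows that fronts stay pinned near $a=\frac12$ unless the stationary fronts at $a=\frac12$ form a continuum. Such a continuum would glue two entire curves in $\mathbb{C}^2$ into a Riemann surface that cannot exist. The same method gives a dichotomy for general monotone families of bistable nonlinearities, and entire nonlinearities always fall on the pinning side. An explicit rational nonlinearity shows that real analyticity is not enough.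
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Fronts on a lattice}

Let $d>0$ and $a\in(0,1)$, put $g(u;a)=u(1-u)(u-a)$, and consider the discrete Nagumo equation
\begin{equation}\label{eq:nagumo}
\dot u_j(t)=d\big(u_{j+1}(t)-2u_j(t)+u_{j-1}(t)\big)+g\big(u_j(t);a\big),\qquad j\in\mathbb{Z}.
\end{equation}
Without coupling, each site solves $\dot u=g(u;a)$, for which $0$ and $1$ are stable equilibria and $a$ is the threshold between them. The coupling pulls $u_j$ toward the mean of its two neighbors. We ask whether a front between the state $0$ on the left and the state $1$ on the right moves.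

\begin{definition}\label{def:wave}
Let $f:[0,1]\to\mathbb{R}$ be continuous. A \emph{monotone wave} for $f$ is a pair $(c,\Phi)$ of a speed $c\in\mathbb{R}$ and a nondecreasing profile $\Phi$ with values in $[0,1]$ and limits $0$ at $-\infty$ and $1$ at $+\infty$, such that the following holds.
\begin{itemize}
\item If $c\neq0$, then $\Phi$ is a $C^1$ function on $\mathbb{R}$ and
\begin{equation}\label{eq:wave}
c\,\Phi'(\xi)=d\big(\Phi(\xi+1)-2\Phi(\xi)+\Phi(\xi-1)\big)+f(\Phi(\xi)),\qquad \xi\in\mathbb{R}.
\end{equation}
\item If $c=0$, then $\Phi=(\Phi_j)_{j\in\mathbb{Z}}$ is a sequence and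
\begin{equation}\label{eq:pinned}
0=d\big(\Phi_{j+1}-2\Phi_j+\Phi_{j-1}\big)+f(\Phi_j),\qquad j\in\mathbb{Z}.
\end{equation}
In this case $\Phi$ is called a \emph{pinned wave}.
\end{itemize}
\end{definition}

For $f=g(\cdot\,;a)$ and $c\ne0$, equation \eqref{eq:wave} says that $u_j(t)=\Phi(j+ct)$ solves \eqref{eq:nagumo}; the front moves to the left, and the state $1$ invades, when $c>0$. A pinned wave is a stationary solution of \eqref{eq:nagumo}. We take two known facts as given: for each $d>0$ and $a\in(0,1)$ a monotone wave for $g(\cdot\,;a)$ exists, and its speed is uniquely determined by $d$ and $a$. We denote the speed by $c(a)=c_d(a)$.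

Equation \eqref{eq:nagumo} \emph{admits propagation failure} if $c_d(a)=0$ for all $a$ in some interval $[a_-,a_+]\subset(0,1)$ with $a_-<a_+$. It is known (Keener) that this happens when $d$ is sufficiently small. The question we answer comes from \cite{DEDS}: \emph{does \eqref{eq:nagumo} admit propagation failure for every $d>0$?}

\subsection{What to expect}\label{sec:expect}

The two ends of the range of $d$ suggest opposite answers. For $d=0$ the step $\dots,0,0,1,1,\dots$ is stationary for every $a$, and Example~\ref{ex:small} shows by hand that pinning survives on an interval when $d<\frac1{16}$. For large $d$, place the sites at distance $h=d^{-1/2}$ from each other; the coupling term becomes the difference quotient $h^{-2}(u(x+h)-2u(x)+u(x-h))$, and \eqref{eq:nagumo} resembles a reaction--diffusion equation on the line. There, the wave equation $c\Phi'=d\Phi''+g(\Phi;a)$ has the solution $\Phi(\xi)=(1+e^{-k\xi})^{-1}$ with $k=(2d)^{-1/2}$: since $\Phi'=k\Phi(1-\Phi)$ and $\Phi''=k^2\Phi(1-\Phi)(1-2\Phi)$, the equation reduces to $ck=\frac12(1-2\Phi)+\Phi-a$, so $c=\sqrt{2d}\,(\frac12-a)$.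 This speed vanishes only at $a=\frac12$, and the standing front at $a=\frac12$ comes with a continuum of translates.

A lattice equation can behave exactly like the continuous one. For $\tau\in(0,1)$ let
\begin{equation}\label{eq:rational}
f(u;a)=\frac{8d\tau^2\,u(1-u)(u-a)}{1-\tau^2(2u-1)^2},\qquad a\in(0,1).
\end{equation}
We show in Section~\ref{sec:example} that the lattice equation with this nonlinearity has a continuum of pinned waves at $a=\frac12$ and no pinned wave at any other $a$. For $d>\frac18$ and $\tau=(8d)^{-1/2}$, the function \eqref{eq:rational} equals $g(u;a)/(1-(2u-1)^2/(8d))$, which tends to $g(u;a)$ uniformly on $[0,1]$ as $d\to\infty$. A proof of pinning for all $d$ must therefore use a property of the cubic that \eqref{eq:rational} lacks. The property we use is that the cubic is an entire function.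

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $d>0$ and $g(u;a)=u(1-u)(u-a)$. There is $\varepsilon=\varepsilon(d)>0$ such that $c_d(a)=0$ whenever $|a-\frac12|\le\varepsilon$. Moreover, $\{a\in(0,1):c_d(a)=0\}$ is an interval, symmetric about $\frac12$, with $\frac12$ in its interior.
\end{theorem}

Thus \eqref{eq:nagumo} admits propagation failure for every $d>0$. The second theorem places this result in a dichotomy: a continuum of pinned waves is the only obstruction to pinning on an interval. The proof of Theorem~\ref{thm:main} does not depend on it.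

\begin{theorem}\label{thm:dichotomy}
Let $d>0$ and $\omega>0$, let $\mathcal{A}$ be an open interval, and let $f:[-\omega,1+\omega]\times\mathcal{A}\to\mathbb{R}$ be continuous with $\partial_uf$ continuous. Assume for all $a\in\mathcal{A}$ that $f(0;a)=f(1;a)=0$, $\partial_uf(0;a)<0$ and $\partial_uf(1;a)<0$, and assume that $a\mapsto f(u;a)$ is strictly decreasing for each $u\in(0,1)$. Let $a_0\in\mathcal{A}$ be such that a pinned wave for $f(\cdot\,;a_0)$ exists. Then exactly one of the following holds.
\begin{itemize}
\item[(A)] There is a continuous nondecreasing $\Phi:\mathbb{R}\to[0,1]$ with limits $0$ at $-\infty$ and $1$ at $+\infty$ such that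
\[
d\big(\Phi(\xi+1)-2\Phi(\xi)+\Phi(\xi-1)\big)+f(\Phi(\xi);a_0)=0\qquad\text{for all }\xi\in\mathbb{R}.
\]
In this case every monotone wave for $f(\cdot\,;a)$ has $c<0$ if $a>a_0$ and $c>0$ if $a<a_0$, so pinning occurs only at $a_0$.
\item[(B)] There is $\varepsilon>0$ such that for all $a\in(a_0,a_0+\varepsilon]$, or for all $a\in[a_0-\varepsilon,a_0)$, a pinned wave for $f(\cdot\,;a)$ exists and every monotone wave for $f(\cdot\,;a)$ has $c=0$.
\end{itemize}
If $u\mapsto f(u;a_0)$ is the restriction of an entire function on $\mathbb{C}$, for instance a polynomial, then \textup{(B)} holds.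
\end{theorem}

The family \eqref{eq:rational} is in case (A). So ``entire'' cannot be weakened to ``real analytic,'' or even to ``rational without poles near $[0,1]$.''

\subsection{Outline of the proof}

Section~\ref{sec:barriers} shows that a front-shaped sequence on which the right side of \eqref{eq:nagumo} is nonnegative, and positive at one site, forbids negative speeds, also for all nearby nonlinearities. Section~\ref{sec:hold} produces candidates: starting from a pinned wave $p$, we hold site $0$ at a value $\theta\in[p_0,p_1]$ and let all other sites relax. The right side of \eqref{eq:nagumo} then vanishes except for a residual $r(\theta)$ at site $0$. A single $\theta$ with $r(\theta)\ne0$ gives a barrier. If there is none, the stationary fronts form a continuum. Sections~\ref{sec:example} and~\ref{sec:entire} exclude this for entire nonlinearities, by an argument in the spirit of Ushiki: stationary solutions are orbits of an automorphism of $\mathbb{C}^2$, the solutions that tend to $0$ on the left and those that tend to $1$ on the right lie on two immersed copies of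 $\mathbb{C}$, and these cannot share an arc. The theorems are proved in Sections~\ref{sec:proof1} and~\ref{sec:proof2}.

\section{Barriers}\label{sec:barriers}

\subsection{Conventions and reflection}

Fix $d>0$ and $\omega>0$. A real function $f\in C^1([-\omega,1+\omega])$ is \emph{admissible} if $f(0)=f(1)=0$, $f'(0)<0$ and $f'(1)<0$. Nothing is assumed about the zeros of $f$ in $(0,1)$. We need $f$ slightly outside $[0,1]$ because barriers will be pushed below $0$ or above $1$. We write $M=\max|f'|$, $\|\cdot\|$ for the supremum norm on $[-\omega,1+\omega]$, and, for sequences $u=(u_j)_{j\in\mathbb{Z}}$,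
\[
(Su)_j=u_{j+1},\qquad (\Delta u)_j=u_{j+1}-2u_j+u_{j-1},\qquad G_f(u)_j=d(\Delta u)_j+f(u_j).
\]
Thus $G_f(u)_j$ is the velocity of site $j$ in the configuration $u$. Inequalities between sequences hold pointwise. A \emph{front sequence} is a map $v:\mathbb{Z}\to(0,1)$ with limits $0$ at $-\infty$ and $1$ at $+\infty$; it need not be monotone.

Exchanging left with right and $0$ with $1$ preserves the setting. Put
\[
f^*(s)=-f(1-s),\qquad u^*_j=1-u_{-j}.
\]
Then $f^*$ is admissible if $f$ is, $u^*$ is a front sequence if $u$ is, and since $(\Delta u^*)_j=-(\Delta u)_{-j}$ and $f^*(u^*_j)=-f(u_{-j})$,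
\begin{equation}\label{eq:reflect}
G_{f^*}(u^*)_j=-G_f(u)_{-j}.
\end{equation}
If $(c,\Phi)$ is a monotone wave for $f$, then $(-c,\Phi^*)$ with $\Phi^*(\xi)=1-\Phi(-\xi)$ is a monotone wave for $f^*$: for $c=0$ this is \eqref{eq:reflect}, and for $c\ne0$ the right side of \eqref{eq:wave} changes sign as in \eqref{eq:reflect} while $(\Phi^*)'(\xi)=\Phi'(-\xi)$. For the cubic, $-g(1-s;a)=s(1-s)(s-(1-a))=g(s;1-a)$, so uniqueness of the speed gives
\begin{equation}\label{eq:sym}
c_d(1-a)=-c_d(a),\qquad c_d(\tfrac12)=0.
\end{equation}

The next lemma says that ordered stationary solutions cannot touch.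

\begin{lemma}\label{lem:touch}
Let $u\le v$ take values in $[0,1]$ and let $G_f(u)=G_f(v)=0$. If $u_j=v_j$ for some $j$, then $u=v$.
\end{lemma}

\begin{proof}
Subtracting the two equations at site $j$ gives $(v-u)_{j+1}+(v-u)_{j-1}=0$. Both terms are nonnegative, so $u=v$ at $j\pm1$. Induction in both directions finishes the proof.
\end{proof}

Let $p$ be a pinned wave for an admissible $f$. Comparing $p$ with the constant solutions $0$ and $1$ gives $0<p_j<1$, so $p$ is a front sequence. Comparing $p$ with $Sp\ge p$ gives $p_j<p_{j+1}$ for all $j$, since $p=Sp$ would make $p$ constant.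

\subsection{Sliding}

To bound a speed, we slide a profile along the lattice until it first touches a fixed sequence $w$ from above, and compare the equations at the point of contact. If $w$ has the same limits $0$ and $1$ as the profile, the tails cause trouble: no translate of the profile need lie above $w$, and the first contact may escape to infinity. We avoid this by lowering $w$. Call $w:\mathbb{Z}\to\mathbb{R}$ a \emph{lowered front} if $\sup w<1$, $w_j\le0$ for all sufficiently negative $j$, and $w_j>0$ for some $j$. If $v:\mathbb{Z}\to[0,1]$ has limits $0$ and $1$ at $\mp\infty$ and $0<\delta<1$, then $v-\delta$ is a lowered front.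

\begin{lemma}\label{lem:slide}
Let $\Phi:\mathbb{R}\to[0,1]$ be continuous and nondecreasing with limits $0$ at $-\infty$ and $1$ at $+\infty$, and let $w$ be a lowered front. Then there are $\xi_*\in\mathbb{R}$ and $j_0\in\mathbb{Z}$ such that $w_j\le\Phi(j+\xi_*)$ for all $j$, with equality for $j=j_0$.
\end{lemma}

\begin{proof}
The set $X=\{\xi\in\mathbb{R}: w_j\le\Phi(j+\xi)\text{ for all }j\}$ is closed. Let $\beta=\sup w<1$ and choose $N$ with $w_j\le0$ for $j\le-N$. Every $\xi$ with $\Phi(-N+\xi)\ge\beta$ lies in $X$, because $\Phi\ge0$ and $\Phi$ is nondecreasing; so $X\ne\emptyset$. If $w_k>0$, then $\Phi(k+\xi)<w_k$ for all sufficiently negative $\xi$; so $X$ is bounded below. Let $\xi_*=\min X$ and choose $N'$ with $\Phi(N'+\xi_*-1)\ge\beta$. For $j\le-N$ and for $j\ge N'$ the inequality $w_j\le\Phi(j+\xi)$ holds for all $\xi\ge\xi_*-1$. If $w_j<\Phi(j+\xi_*)$ for each of the finitely many remaining $j$, then by continuity $X$ contains points to the left of $\xi_*$, which is false. Hence equality holds at some $j_0$.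
\end{proof}

\begin{lemma}\label{lem:block}
Let $f:[-\omega,1+\omega]\to\mathbb{R}$ be continuous and let $w$ be a lowered front with values in $[-\omega,1]$ and $G_f(w)_j>0$ for all $j$. Then every monotone wave for $f$ has $c\ge0$.
\end{lemma}

\begin{proof}
Suppose $(c,\Phi)$ is a monotone wave with $c<0$. Then $\Phi$ is $C^1$ on $\mathbb{R}$. Take $\xi_*$ and $j_0$ from Lemma~\ref{lem:slide} and put $\xi_0=j_0+\xi_*$. Since $\Phi(\xi_0)=w_{j_0}$ and $\Phi(\xi_0\pm1)\ge w_{j_0\pm1}$, equation \eqref{eq:wave} gives $c\,\Phi'(\xi_0)\ge G_f(w)_{j_0}>0$. This is impossible because $c<0$ and $\Phi'\ge0$.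
\end{proof}

\begin{example}[weak coupling]\label{ex:small}
Let $f=g(\cdot\,;a)$, $\omega=1$, $\beta=\frac{1+a}2$ and $0<\delta<1$. Let $w_j=-\delta$ for $j\le0$ and $w_j=\beta$ for $j\ge1$. We have $g(-\delta;a)=\delta(1+\delta)(\delta+a)>0$ and $g(\beta;a)=\beta(1-a)^2/4>0$, and $G_f(w)_j$ equals
\[
g(-\delta;a),\qquad g(-\delta;a)+d(\beta+\delta),\qquad g(\beta;a)-d(\beta+\delta),\qquad g(\beta;a)
\]
for $j\le-1$, $j=0$, $j=1$ and $j\ge2$, respectively. If $d<(1-a)^2/4$, the third value is positive for small $\delta$, and Lemma~\ref{lem:block} gives $c_d(a)\ge0$. By \eqref{eq:sym}, $c_d(a)\le0$ if $d<a^2/4$. Hence $c_d(a)=0$ for $2\sqrt d<a<1-2\sqrt d$, and this interval is nonempty when $d<\frac1{16}$. For larger $d$ the jump costs too much, and the barrier has to be built from a stationary front.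
\end{example}

\subsection{From one site to all sites}

The barriers available for large $d$ have $G_f(v)_j>0$ at one site only. We need a lowered front with a uniform lower bound at all sites, since such a bound survives perturbation of $f$. Lowering $v$ by $\delta$ helps in the tails, where $f'<0$, but it may cost $M\delta$ in the core of the front. So we first spread the positivity from one site over the core, by adding a bump that decays so fast that its convexity beats the reaction term.

\begin{lemma}\label{lem:strict}
Let $f$ be admissible and let $v$ be a front sequence with $G_f(v)\ge0$ and $G_f(v)\neq0$. Then there is a front sequence $\bar v$ such that $\inf_jG_f(\bar v-\delta)_j>0$ for all sufficiently small $\delta>0$.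
\end{lemma}

\begin{proof}
After a shift, $G_f(v)_0>0$. Choose $\kappa>0$ and $0<\gamma\le\min(\omega,\frac14)$ with $f'\le-\kappa$ on $[-\gamma,\gamma]\cup[1-\gamma,1]$, and choose $m\ge1$ with $v_j\in(0,\frac\gamma2)\cup(1-\frac\gamma2,1)$ for $|j|>m$. Let $\Lambda>2+M/d$, let $\rho_j=\Lambda^{-|j|}$ for $|j|\le m$ and $\rho_j=0$ for $|j|>m$, and put $\bar v=v+\sigma\rho$, where $\sigma>0$ is so small that $\bar v_j<1$ for $|j|\le m$ and $\sigma(2d+M)<G_f(v)_0$. Then $\bar v$ is a front sequence, and
\[
G_f(\bar v)_j\ge G_f(v)_j+\sigma\big(d(\Delta\rho)_j-M\rho_j\big).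
\]
For $1\le|j|\le m$, the neighbor of $j$ closer to $0$ carries the value $\Lambda\rho_j$, so $(\Delta\rho)_j\ge(\Lambda-2)\rho_j$ and $G_f(\bar v)_j\ge\sigma\rho_j(d(\Lambda-2)-M)>0$. For $j=0$ we have $(\Delta\rho)_0\ge-2$ and $G_f(\bar v)_0\ge G_f(v)_0-\sigma(2d+M)>0$. For $|j|>m$ we have $\rho_j=0$ and $(\Delta\rho)_j\ge0$, so $G_f(\bar v)_j\ge0$.

Let $\eta_0=\min_{|j|\le m}G_f(\bar v)_j>0$ and let $0<\delta\le\gamma/2$ with $M\delta\le\eta_0/2$. Subtracting a constant does not change $\Delta$, so
\[
G_f(\bar v-\delta)_j=G_f(\bar v)_j+f(\bar v_j-\delta)-f(\bar v_j).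
\]
For $|j|\le m$ this is at least $\eta_0-M\delta\ge\eta_0/2$. For $|j|>m$ the segment $[\bar v_j-\delta,\bar v_j]$ lies in $[-\gamma,\gamma]$ or in $[1-\gamma,1]$, so it is at least $\kappa\delta$.
\end{proof}

\begin{proposition}\label{prop:robust}
Let $f$ be admissible and let $v$ be a front sequence with $G_f(v)\ne0$.
\begin{itemize}
\item[(i)] If $G_f(v)\ge0$, there is $\eta>0$ such that for every continuous $\tilde f$ on $[-\omega,1+\omega]$ with $\|\tilde f-f\|<\eta$, every monotone wave for $\tilde f$ has $c\ge0$.
\item[(ii)] If $G_f(v)\le0$, the same holds with the conclusion $c\le0$.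
\end{itemize}
In particular the conclusions hold for $\tilde f=f$.
\end{proposition}

\begin{proof}
(i) Let $w=\bar v-\delta$ be as in Lemma~\ref{lem:strict} with $\delta<\min(1,\omega)$, and let $\eta=\inf_jG_f(w)_j$. Then $w$ is a lowered front with values in $[-\omega,1]$, and $G_{\tilde f}(w)_j=G_f(w)_j+\tilde f(w_j)-f(w_j)>0$. Lemma~\ref{lem:block} applies.

(ii) By \eqref{eq:reflect}, part (i) applies to $f^*$ and $v^*$. We have $\|\tilde f^*-f^*\|=\|\tilde f-f\|$, and a wave for $\tilde f$ with speed $c$ gives a wave for $\tilde f^*$ with speed $-c$.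
\end{proof}

\section{Holding one site fixed}\label{sec:hold}

Let $f$ be admissible. To relax a configuration we use one explicit Euler step for $\dot u=G_f(u)$, short enough to preserve order.

\begin{lemma}\label{lem:euler}
Let $L=2d+M$ and $\mathcal{E}u=u+\frac1LG_f(u)$. Then $\mathcal{E}$ maps $[0,1]^{\mathbb{Z}}$ into itself, preserves order, commutes with $S$, and is continuous for pointwise convergence.
\end{lemma}

\begin{proof}
We have $(\mathcal{E}u)_j=\frac1L\big[d(u_{j+1}+u_{j-1})+Mu_j+f(u_j)\big]$, and $s\mapsto Ms+f(s)$ is nondecreasing because $|f'|\le M$. So $\mathcal{E}$ preserves order. It fixes the constants $0$ and $1$, hence maps $[0,1]^{\mathbb{Z}}$ into itself. Each $(\mathcal{E}u)_j$ is the same continuous function of $(u_{j-1},u_j,u_{j+1})$, which gives the last two properties.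
\end{proof}

\begin{lemma}\label{lem:hold}
Let $p$ be a pinned wave for $f$. There is a family $u^\theta$, $\theta\in[p_0,p_1]$, of front sequences with
\[
p\le u^\theta\le Sp,\qquad u^\theta_0=\theta,\qquad G_f(u^\theta)_j=0\quad\text{for all }j\neq0,
\]
such that $\theta\le\theta'$ implies $u^\theta\le u^{\theta'}$.
\end{lemma}

\begin{proof}
Define $\mathcal{E}_\theta$ on $[0,1]^{\mathbb{Z}}$ by $(\mathcal{E}_\theta u)_0=\theta$ and $(\mathcal{E}_\theta u)_j=(\mathcal{E}u)_j$ for $j\ne0$. It preserves order and is continuous for pointwise convergence. Let $p^\theta$ and $q^\theta$ be the sequences that equal $\theta$ at $j=0$ and equal $p$ and $Sp$, respectively, at $j\ne0$. Since $p_0\le\theta\le p_1$, we have $p\le p^\theta\le q^\theta\le Sp$. For $j\neq0$,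
\[
(\mathcal{E}_\theta q^\theta)_j\le(\mathcal{E}Sp)_j=(Sp)_j=q^\theta_j,\qquad
(\mathcal{E}_\theta p^\theta)_j\ge(\mathcal{E}p)_j=p_j=p^\theta_j,
\]
and at $j=0$ all these values equal $\theta$. So $\mathcal{E}_\theta q^\theta\le q^\theta$ and $\mathcal{E}_\theta p^\theta\ge p^\theta$. The iterates $\mathcal{E}_\theta^nq^\theta$ therefore decrease in $n$ and stay above $\mathcal{E}_\theta^np^\theta\ge p^\theta$. Their pointwise limit $u^\theta$ is a fixed point of $\mathcal{E}_\theta$ by continuity, which means $u^\theta_0=\theta$ and $G_f(u^\theta)_j=0$ for $j\ne0$. It lies between $p$ and $Sp$, so it is a front sequence. If $\theta\le\theta'$, then $q^\theta\le q^{\theta'}$, and $u\le u'$ implies $\mathcal{E}_\theta u\le\mathcal{E}_{\theta'}u'$; by induction $\mathcal{E}_\theta^nq^\theta\le\mathcal{E}_{\theta'}^nq^{\theta'}$ for all $n$.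
\end{proof}

We call $r(\theta)=G_f(u^\theta)_0$ the \emph{residual}. It is the velocity that site $0$ would have if it were released. If $r(\theta)\neq0$ for one $\theta$, then $G_f(u^\theta)$ has one sign and Proposition~\ref{prop:robust} applies to $u^\theta$. If $r(\theta)=0$ for all $\theta$, then every value in $[p_0,p_1]$ is taken at site $0$ by a stationary solution between $p$ and $Sp$. Real-variable arguments cannot exclude the second possibility, as the next section shows.

\section{A continuum of pinned waves and the Riemann sphere}\label{sec:example}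

\subsection{Stationary solutions as orbits}

The equation $G_f(u)=0$ is a second-order recursion. It says that $(u_{j+1},u_{j+2})=F(u_j,u_{j+1})$ for all $j$, where
\begin{equation}\label{eq:F}
F(x,y)=\big(y,\;2y-x-f(y)/d\big),\qquad F^{-1}(x,y)=\big(2x-y-f(x)/d,\;x\big).
\end{equation}
In particular two solutions that agree at two consecutive sites coincide. The points $(0,0)$ and $(1,1)$ are fixed by $F$, and a pinned wave is an orbit from the first to the second. The recursion linearized at $0$ has the solutions $s\lambda^{j}$ and $s\lambda^{-j}$, where $\lambda>1$ is defined by $\lambda+\lambda^{-1}=2-f'(0)/d$; such a $\lambda$ exists because $f'(0)<0$. It is natural to look for solutions of the nonlinear recursion that vanish at $-\infty$ in the form $u_j=\varphi(s\lambda^j)$ with $\varphi(z)=z+O(z^2)$. All these sequences solve $G_f(u)=0$ if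
\begin{equation}\label{eq:fe}
\varphi(\lambda z)-2\varphi(z)+\varphi(z/\lambda)+\tfrac1d f(\varphi(z))=0 .
\end{equation}
By reflection, if $\psi$ and $\nu$ are the same objects for $f^*$, then $u_j=1-\psi(t\nu^{-j})$ are solutions that tend to $1$ at $+\infty$. The corresponding curves in the plane of $F$ are
\begin{equation}\label{eq:PQ}
P(z)=\big(\varphi(z),\varphi(\lambda z)\big),\qquad Q(t)=\big(1-\psi(t),\,1-\psi(t/\nu)\big),
\end{equation}
with $P(0)=(0,0)$ and $Q(0)=(1,1)$. A front lies on both curves, and a continuum of fronts is an arc that they share.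

\subsection{The rational example}

Let $f$ be given by \eqref{eq:rational}. Its poles are at $u=\frac12(1\pm\tau^{-1})$, outside $[0,1]$, so $f$ is smooth on $[-\omega,1+\omega]\times(0,1)$ for $\omega<\frac12(\tau^{-1}-1)$. We have $f(0;a)=f(1;a)=0$,
\[
\partial_uf(0;a)=-\frac{8d\tau^2a}{1-\tau^2}<0,\qquad \partial_uf(1;a)=-\frac{8d\tau^2(1-a)}{1-\tau^2}<0,
\]
and $f(u;a)$ is strictly decreasing in $a$ for $u\in(0,1)$. Let $b>0$ with $\tanh b=\tau$, let $T=\tanh b\xi$ and $\Phi(\xi)=\frac12(1+T)$. The addition formula $\tanh b(\xi\pm1)=(T\pm\tau)/(1\pm T\tau)$ gives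
\[
\Phi(\xi+1)-2\Phi(\xi)+\Phi(\xi-1)
=\frac12\Big[\frac{2T(1-\tau^2)}{1-\tau^2T^2}-2T\Big]
=-\frac{\tau^2T(1-T^2)}{1-\tau^2T^2}.
\]
Since $T=2\Phi-1$ and $1-T^2=4\Phi(1-\Phi)$, the right side equals $-f(\Phi;\frac12)/d$. So each sequence $(\Phi(j+\xi))_j$ is a pinned wave at $a=\frac12$, the hypotheses of Theorem~\ref{thm:dichotomy} hold with $a_0=\frac12$, and case (A) occurs. By that theorem, pinning occurs only at $a=\frac12$.

Now look at this example in the complex domain, with $f=f(\cdot\,;\frac12)=f^*$. Put $z=e^{2b\xi}$ and $\lambda=e^{2b}=\frac{1+\tau}{1-\tau}$. Then $\Phi(\xi)=\varphi(z)$ and $\Phi(\xi\pm1)=\varphi(\lambda^{\pm1}z)$ with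
\[
\varphi(z)=\frac{z}{1+z}.
\]
So $\varphi$ solves \eqref{eq:fe} for $z>0$, hence as an identity of rational functions, and we may take $\psi=\varphi$, $\nu=\lambda$. Because $1-\varphi(1/z)=\varphi(z)$, the curves \eqref{eq:PQ} satisfy
\[
P(z)=Q(1/z).
\]
The $z$-plane and the $t$-plane, glued along $t=1/z$, form the Riemann sphere, and $P$ and $Q$ are the two charts of one map on the sphere, with $z=0$ sent to $(0,0)$ and $t=0$ sent to $(1,1)$. A holomorphic function on the sphere is constant, so the components of this map must have poles, and indeed $\varphi$ has a pole at $z=-1$. Equation \eqref{eq:fe} shows its origin. At $z=-1/\lambda$ the terms $\varphi(z)$ and $\varphi(z/\lambda)$ are finite, while $\varphi(-1/\lambda)=-1/(\lambda-1)=\frac12(1-\tau^{-1})$ is a pole of $f$. The pole of $f$ creates the pole of $\varphi(\lambda z)$.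

If $f$ is entire, \eqref{eq:fe} cannot create a pole, $P$ and $Q$ are holomorphic on all of $\mathbb{C}$, and this picture is impossible. In general we do not know in advance how the two planes are glued or that the result is a sphere; the uniformization theorem replaces the explicit formula $t=1/z$.

\section{Entire nonlinearities}\label{sec:entire}

In this section $f$ is admissible and is the restriction of an entire function, again denoted $f$. Its Taylor coefficients at $0$ are real. The function $f^*$ has the same properties, and $F$ in \eqref{eq:F} is a holomorphic automorphism of $\mathbb{C}^2$.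

\subsection{Entire parametrization of the tails}

\begin{lemma}\label{lem:phi}
Let $\lambda>1$ satisfy $\lambda+\lambda^{-1}=2-f'(0)/d$. There is an entire function $\varphi$, real on $\mathbb{R}$, with $\varphi(0)=0$ and $\varphi'(0)=1$, that satisfies \eqref{eq:fe} for all $z\in\mathbb{C}$. Moreover, there are $s_0,\gamma_0>0$ with the following property: if $u:\mathbb{Z}\to[0,1]$ satisfies $G_f(u)=0$, $u_j\to0$ as $j\to-\infty$, and $u_j\le\gamma_0$ for $j\le-N$, then there is $s\in[0,s_0]$ with $u_j=\varphi(\lambda^{j+N}s)$ for all $j\in\mathbb{Z}$.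
\end{lemma}

\begin{proof}
\emph{Formal solution.} Write $f(s)=f'(0)s+\sum_{k\ge2}f_ks^k$ and $\varphi(z)=\sum_{n\ge1}\alpha_nz^n$ with $\alpha_1=1$, and let $[z^n]$ denote the coefficient of $z^n$. In \eqref{eq:fe} the coefficient of $z$ vanishes by the choice of $\lambda$, and the coefficient of $z^n$, $n\ge2$, vanishes if and only if
\[
D_n\alpha_n=-\frac1d\,[z^n]\sum_{k\ge2}f_k\varphi^k,\qquad D_n=\lambda^n+\lambda^{-n}-\lambda-\lambda^{-1}.
\]
For instance $D_2\alpha_2=-f_2/d$ and $D_3\alpha_3=-(2f_2\alpha_2+f_3)/d$. Since $x\mapsto x+x^{-1}$ increases on $[1,\infty)$, we have $D_n\ge D_2>0$. For $k\ge2$, the coefficient $[z^n]\varphi^k$ is a polynomial with nonnegative coefficients in $\alpha_1,\dots,\alpha_{n-1}$, and it vanishes for $k>n$. So real numbers $\alpha_n$ are determined recursively.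

\emph{Convergence near $0$.} The series $\sum_{k\ge2}|f_k|y^k$ converges for all $y$ and vanishes to second order at $0$. By the holomorphic implicit function theorem, the equation $y=z+\frac1{dD_2}\sum_{k\ge2}|f_k|y^k$ has a solution $y(z)=\sum_{n\ge1}y_nz^n$ holomorphic near $0$. It satisfies $y_1=1$ and $y_n=\frac1{dD_2}[z^n]\sum_{k\ge2}|f_k|y^k$ for $n\ge2$. Comparing the two recursions and using $D_n\ge D_2$, we get $|\alpha_n|\le y_n$ by induction. So $\varphi$ has radius of convergence $R>0$, and \eqref{eq:fe} holds for $|z|<R/\lambda$.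

\emph{Continuation.} Suppose $R<\infty$. Near $0$,
\[
\varphi(\lambda z)=2\varphi(z)-\varphi(z/\lambda)-\tfrac1df(\varphi(z)),
\]
and the right side is holomorphic for $|z|<R$ because $f$ is entire. So $\sum\alpha_n\lambda^nz^n$ converges for $|z|<R$, and $\varphi$ has radius of convergence at least $\lambda R>R$, a contradiction. Hence $\varphi$ is entire, and \eqref{eq:fe} holds on $\mathbb{C}$ by the identity theorem.

\emph{Every decaying solution is of this form.} Choose $s_0>0$ such that $\varphi'>0$ on $[0,s_0]$, $\gamma_0=\varphi(s_0)\le1$, and $f'<0$ on $[0,\gamma_0]$. Given $u$ and $N$, choose $s\in[0,s_0]$ with $\varphi(s)=u_{-N}$, and put $e_k=u_{-N+k}-\varphi(\lambda^ks)$. Then $e_0=0$ and $e_k\to0$ as $k\to-\infty$. Both sequences $u_{-N+k}$ and $\varphi(\lambda^ks)$ satisfy the recursion, and for $k\le0$ both take values in $[0,\gamma_0]$. By the mean value theorem, for $k\le-1$,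
\[
d(e_{k+1}-2e_k+e_{k-1})=-f'(\zeta_k)\,e_k,\qquad \zeta_k\in[0,\gamma_0],\quad -f'(\zeta_k)>0 .
\]
If $e_k>0$ for some $k\le-1$, then $(e_k)_{k\le0}$ attains a positive maximum at some $k\le-1$; there the left side is $\le0$ and the right side is $>0$. If $e_k<0$ for some $k\le-1$, then at a negative minimum the left side is $\ge0$ and the right side is $<0$. Hence $e_k=0$ for $k\le0$, and the recursion gives $e_k=0$ for all $k$.
\end{proof}

The condition $f'(0)<0$ is what makes the recursion solvable: for $f'(0)=0$ one would have $\lambda=1$ and $D_n=0$.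

Let $\nu,\psi,t_0,\gamma_1$ be the objects $\lambda,\varphi,s_0,\gamma_0$ of Lemma~\ref{lem:phi} for $f^*$. Applying the lemma to $u^*$ gives the statement for the right tail: if $u:\mathbb{Z}\to[0,1]$ satisfies $G_f(u)=0$, $u_j\to1$ as $j\to+\infty$, and $u_j\ge1-\gamma_1$ for $j\ge N$, then there is $t\in[0,t_0]$ with $u_j=1-\psi(\nu^{N-j}t)$ for all $j$.

Define $P,Q:\mathbb{C}\to\mathbb{C}^2$ by \eqref{eq:PQ}. They parametrize the complex unstable manifold of $(0,0)$ and the complex stable manifold of $(1,1)$; we use only the following properties.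

\begin{lemma}\label{lem:PQ}
We have $F(P(z))=P(\lambda z)$ and $F(Q(t))=Q(t/\nu)$. The maps $P$ and $Q$ are injective, and $P'$ and $Q'$ vanish nowhere.
\end{lemma}

\begin{proof}
The first components agree by definition. The second component of $F(P(z))$ is $2\varphi(\lambda z)-\varphi(z)-f(\varphi(\lambda z))/d$, which equals $\varphi(\lambda^2z)$ by \eqref{eq:fe} at $\lambda z$. Since $f(1-s)=-f^*(s)$, the second component of $F(Q(t))$ is
\[
1-2\psi(t/\nu)+\psi(t)+f^*(\psi(t/\nu))/d=1-\psi(t/\nu^2),
\]
by \eqref{eq:fe} for $\psi$ at $t/\nu$.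

Because $\varphi'(0)=1$, there is a disc $D_0$ about $0$ on which $\varphi$ is injective and $\varphi'\ne0$. If $P(z)=P(z')$, then applying $F^{-n}$ gives $P(\lambda^{-n}z)=P(\lambda^{-n}z')$; for large $n$ both arguments lie in $D_0$, so $z=z'$. Differentiating $F^{-n}(P(z))=P(\lambda^{-n}z)$ gives $DF^{-n}(P(z))\,P'(z)=\lambda^{-n}P'(\lambda^{-n}z)$, which is nonzero for large $n$, so $P'(z)\neq0$. For $Q$ use $F^n(Q(t))=Q(\nu^{-n}t)$ and $\psi'(0)=1$ in the same two arguments.
\end{proof}

\subsection{The two curves meet in a discrete set}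

We recall the facts from complex analysis that are needed. A \emph{Riemann surface} is a connected Hausdorff space with an atlas of charts to open subsets of $\mathbb{C}$ whose transition maps are holomorphic.
\begin{itemize}
\item[(F1)] An injective holomorphic function on an open subset of $\mathbb{C}$ has open image and holomorphic inverse. An injective entire function is affine, hence onto $\mathbb{C}$.
\item[(F2)] A holomorphic function on a compact Riemann surface is constant (maximum principle).
\item[(F3)] Every Riemann surface $\mathcal{R}$ has a universal cover $\pi:\tilde{\mathcal{R}}\to\mathcal{R}$, where $\tilde{\mathcal{R}}$ is a simply connected Riemann surface and $\pi$ is a surjective, locally biholomorphic covering map. Every holomorphic map $i:\mathbb{C}\to\mathcal{R}$ lifts: $i=\pi\circ\tilde\imath$ with $\tilde\imath:\mathbb{C}\to\tilde{\mathcal{R}}$ holomorphic.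
\item[(F4)] (Uniformization theorem.) A simply connected Riemann surface is biholomorphic to the unit disc, to $\mathbb{C}$, or to the Riemann sphere $\mathbb{P}^1$.
\end{itemize}

\begin{proposition}\label{prop:discrete}
The set $I=\{(z,t)\in\mathbb{C}^2:P(z)=Q(t)\}$ has no accumulation point in $\mathbb{C}^2$.
\end{proposition}

\begin{proof}
\emph{Step 1: the transition map.} Let $O$ be the set of $z\in\mathbb{C}$ that have an open neighborhood $U$ and a holomorphic function $h_U:U\to\mathbb{C}$ with $P=Q\circ h_U$ on $U$. The set $O$ is open. Since $Q$ is injective, the functions $h_U$ agree on overlaps and define a holomorphic $h:O\to\mathbb{C}$ with $P=Q\circ h$. Since $P$ is injective, so is $h$, and by (F1) it is biholomorphic from $O$ onto the open set $h(O)$. In the example of Section~\ref{sec:example}, the role of $h$ is played by $z\mapsto1/z$.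

\emph{Step 2: if $(z_n,t_n)\in I$ are pairwise distinct and $(z_n,t_n)\to(z,t)$, then $z\in O$ and $h(z)=t$.} The $z_n$ are pairwise distinct, since $z_n=z_m$ implies $Q(t_n)=Q(t_m)$ and so $t_n=t_m$. By continuity $P(z)=Q(t)$. We straighten the curve $Q$ near $t$. Choose $e\in\mathbb{C}^2$ linearly independent of $Q'(t)\ne0$. By the holomorphic inverse function theorem, $(x,y)\mapsto Q(x)+ye$ is biholomorphic from a product $D'\times D''$ of small discs about $t$ and $0$ onto an open neighborhood $W$ of $Q(t)$. Regard $x$ and $y$ as holomorphic coordinate functions on $W$. A point of $W$ lies in $Q(D')$ if and only if $y=0$ there, and it then equals $Q(x)$. Let $D$ be a disc about $z$ with $P(D)\subset W$. For large $n$ we have $z_n\in D$, $t_n\in D'$ and $P(z_n)=Q(t_n)$, so $y(P(z_n))=0$. The zeros of $y\circ P$ accumulate at $z\in D$, so $y\circ P=0$ on $D$ by the identity theorem. Then $P=Q\circ(x\circ P)$ on $D$, and $z\in O$. Finally $Q(h(z))=P(z)=Q(t)$ gives $h(z)=t$.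

\emph{Step 3: the graph of $h$ is closed in $\mathbb{C}\times\mathbb{C}$.} Let $z_n\in O$ and $(z_n,h(z_n))\to(z,t)$. If $z_n=z$ for infinitely many $n$, then $z\in O$ and $h(z)=t$. Otherwise every value is taken by only finitely many $z_n$, since $z_n\to z$; we pass to a subsequence of pairwise distinct $z_n$ and apply Step~2 to $(z_n,h(z_n))\in I$.

\emph{Step 4: gluing.} Suppose that $I$ has an accumulation point. By Step~2, $O\ne\emptyset$. Let $\mathcal{R}$ be the quotient of the disjoint union of two copies $\mathbb{C}_z$ and $\mathbb{C}_t$ of $\mathbb{C}$ that identifies $z\in O$ with $h(z)\in h(O)$. The natural maps of the two copies into $\mathcal{R}$ are injective and continuous. They are open: for open $U\subset\mathbb{C}_z$, the points of the disjoint union identified with points of $U$ form the open set $U\sqcup h(U\cap O)$, and for open $V\subset\mathbb{C}_t$ they form $h^{-1}(V)\sqcup V$. So the two copies are charts that cover $\mathcal{R}$, with transition map $h$. The space $\mathcal{R}$ is connected, being the union of two connected sets that intersect.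

A space glued in this way need not be Hausdorff: gluing along the identity of $\mathbb{C}\setminus\{0\}$ gives a plane with two origins. Step~3 excludes this. Two distinct points in the same copy are separated inside that copy. If $z\in\mathbb{C}_z$ and $t\in\mathbb{C}_t$ represent different points of $\mathcal{R}$, then $(z,t)$ is not on the graph of $h$, so there are open sets $U\ni z$ and $V\ni t$ such that $U\times V$ misses the graph; this says that the images of $U$ and $V$ in $\mathcal{R}$ are disjoint. So $\mathcal{R}$ is a Riemann surface. Since $P=Q\circ h$ on $O$, the maps $P$ and $Q$ define one holomorphic map $J:\mathcal{R}\to\mathbb{C}^2$, and $J$ is not constant.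

\emph{Step 5: the surface $\mathcal{R}$ cannot exist.} Let $i:\mathbb{C}_z\to\mathcal{R}$ be the inclusion and write $i=\pi\circ\tilde\imath$ as in (F3). The lift $\tilde\imath$ is injective because $i$ is. By (F4) there are three cases.

If $\tilde{\mathcal{R}}$ is the disc, then $\tilde\imath$ is a bounded entire function, constant by Liouville's theorem. This contradicts injectivity.

If $\tilde{\mathcal{R}}=\mathbb{C}$, then $\tilde\imath$ is onto by (F1), so $i$ is onto. The point $0\in\mathbb{C}_t$ is then identified with some $z\in\mathbb{C}_z$, and $P(z)=Q(0)=(1,1)$. Applying $F^{-n}$, which fixes $(1,1)$, gives $(1,1)=P(\lambda^{-n}z)\to P(0)=(0,0)$, a contradiction.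

If $\tilde{\mathcal{R}}=\mathbb{P}^1$, then $\mathcal{R}=\pi(\mathbb{P}^1)$ is compact, and both components of $J$ are constant by (F2), a contradiction.
\end{proof}

\begin{corollary}\label{cor:finite}
Let $f$ be admissible and entire, and let $p$ be a pinned wave for $f$. Only finitely many sequences $u$ satisfy $p\le u\le Sp$ and $G_f(u)=0$. In particular, $r(\theta)\neq0$ for all but finitely many $\theta\in[p_0,p_1]$.
\end{corollary}

\begin{proof}
Choose $N$ with $(Sp)_j\le\gamma_0$ for $j\le-N$ and $p_j\ge1-\gamma_1$ for $j\ge N$. The same $N$ serves for all $u$ between $p$ and $Sp$; this is what keeps the parameters bounded. For each such $u$ with $G_f(u)=0$, Lemma~\ref{lem:phi} and its reflection give $s\in[0,s_0]$ and $t\in[0,t_0]$ with $u_j=\varphi(\lambda^{j+N}s)=1-\psi(\nu^{N-j}t)$ for all $j$. Taking $j=0,1$, we find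
\[
(u_0,u_1)=P(\lambda^Ns)=Q(\nu^Nt).
\]
So $(\lambda^Ns,\nu^Nt)$ is a point of $I$ in the compact set $[0,\lambda^Ns_0]\times[0,\nu^Nt_0]$. It determines $(u_0,u_1)$, and hence $u$. Infinitely many $u$ would give infinitely many points of $I$ in a compact set, contrary to Proposition~\ref{prop:discrete}. For the last claim, $r(\theta)=0$ means $G_f(u^\theta)=0$, and the $u^\theta$ are distinct because $u^\theta_0=\theta$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof1}

Fix $d>0$ and take $\omega=1$. Each $g(\cdot\,;a)$ is admissible, since $\partial_ug(0;a)=-a$ and $\partial_ug(1;a)=-(1-a)$. Let $f=g(\cdot\,;\frac12)$, which is entire and satisfies $f^*=f$.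

\emph{Pinning near $\frac12$.} By \eqref{eq:sym}, the monotone wave known to exist at $a=\frac12$ has speed $0$, so it is a pinned wave $p$. Since $p_0<p_1$, Corollary~\ref{cor:finite} gives $\theta\in[p_0,p_1]$ with $r(\theta)\neq0$. Let $v=u^\theta$ if $r(\theta)>0$ and $v=(u^\theta)^*$ if $r(\theta)<0$. By \eqref{eq:reflect} and $f^*=f$, in both cases $v$ is a front sequence with $G_f(v)_0=|r(\theta)|>0$ and $G_f(v)_j=0$ for $j\ne0$. Let $\eta>0$ be as in Proposition~\ref{prop:robust}(i) and put $\varepsilon=\min(\eta/4,\frac14)$. On $[-1,2]$ we have $|s(1-s)|\le2$, so for $|a-\frac12|\le\varepsilon$,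
\[
\|g(\cdot\,;a)-f\|=|a-\tfrac12|\max_{-1\le s\le2}|s(1-s)|\le2\varepsilon<\eta .
\]
Hence $c(a)\ge0$ for all such $a$. The range of $a$ is symmetric about $\frac12$, so also $-c(a)=c(1-a)\ge0$ by \eqref{eq:sym}. Therefore $c(a)=0$ for $|a-\frac12|\le\varepsilon$.

\emph{The pinning set is a symmetric interval.} Symmetry is \eqref{eq:sym}. Let $c(a_0)=0$ and let $p$ be a pinned wave at $a_0$. For any $a\in(0,1)$,
\[
G_{g(\cdot\,;a)}(p)_j=g(p_j;a)-g(p_j;a_0)=-(a-a_0)\,p_j(1-p_j).
\]
By Proposition~\ref{prop:robust}, applied to $g(\cdot\,;a)$ and the front sequence $p$, we get $c(a)\le0$ for $a>a_0$ and $c(a)\ge0$ for $a<a_0$. If $c(a_1)=c(a_2)=0$ and $a_1<a<a_2$, then $c(a)\le0$ and $c(a)\ge0$, so $c(a)=0$. \qed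

\begin{remark}
The existence of monotone waves and the uniqueness of their speed enter only through the definition of $c(a)$, through \eqref{eq:sym}, and through the pinned waves $p$. The number $\varepsilon(d)$ depends on the size of $r(\theta)$, and the proof that $r(\theta)\ne0$ is by contradiction, so the argument gives no explicit value of $\varepsilon(d)$.
\end{remark}

\section{Proof of Theorem~\ref{thm:dichotomy}}\label{sec:proof2}

Each $f(\cdot\,;a)$ is admissible. Write $G_a=G_{f(\cdot\,;a)}$. Reflection acts on the family by
\[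
f^*(s;a')=-f(1-s;-a'),\qquad a'\in-\mathcal{A}.
\]
This family satisfies the same hypotheses, with $-a_0$ in place of $a_0$; in particular it is strictly decreasing in $a'$, because $f(1-s;-a')$ is strictly increasing in $a'$. A wave for $f(\cdot\,;a)$ with speed $c$ corresponds to a wave for $f^*(\cdot\,;-a)$ with speed $-c$, and a profile $\Phi$ as in (A) corresponds to $1-\Phi(-\,\cdot)$. So reflection reverses the sign of speeds and the order of parameters.

\subsection{A continuum of pinned waves forces motion}

Let $\Phi$ be as in (A). By reflection it suffices to show that $c<0$ for $a>a_0$. Proposition~\ref{prop:robust}(ii) would give only $c\le0$. To exclude $c=0$ as well we exchange the roles in the sliding argument: the wave at $a$ is kept fixed on the lattice and the continuous profile $\Phi$ slides, which is possible only in case (A).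

We first show that $\Phi+\delta$ is a strict supersolution at $a$. Choose $\kappa>0$ and $0<\gamma\le\min(\omega,\frac18)$ with $\partial_uf(\cdot\,;a)\le-\kappa$ on $[0,2\gamma]\cup[1-\gamma,1+\gamma]$. For $0<\delta\le\gamma$ and $s\in[0,1]$ write
\[
f(s+\delta;a)-f(s;a_0)=\big[f(s+\delta;a)-f(s;a)\big]+\big[f(s;a)-f(s;a_0)\big].
\]
The second bracket is $\le0$. For $s\in[0,\gamma]\cup[1-\gamma,1]$ the first bracket is $\le-\kappa\delta$. For $s\in[\gamma,1-\gamma]$ the sum is at most $M_a\delta-\eta_0$, where $M_a=\max|\partial_uf(\cdot\,;a)|$ and $\eta_0=\min_{[\gamma,1-\gamma]}\big(f(\cdot\,;a_0)-f(\cdot\,;a)\big)>0$. Fix $\delta$ with $M_a\delta<\eta_0$. Then $f(s+\delta;a)-f(s;a_0)<0$ on $[0,1]$, and the equation in (A) gives, for all $\xi\in\mathbb{R}$,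
\begin{equation}\label{eq:super}
d\big(\Phi(\xi+1)-2\Phi(\xi)+\Phi(\xi-1)\big)+f(\Phi(\xi)+\delta;a)<0 .
\end{equation}

Suppose $(c,\Psi)$ is a monotone wave for $f(\cdot\,;a)$ with $c\ge0$, and let $\Psi_j$ be the values of $\Psi$ on $\mathbb{Z}$. The sequence $\Psi_j-\delta$ is a lowered front. Lemma~\ref{lem:slide} gives $\xi_*$ and $j_0$ with $\Psi_j\le\Phi(j+\xi_*)+\delta$ for all $j$ and equality at $j_0$. Then \eqref{eq:super} at $\xi=j_0+\xi_*$ gives $d(\Delta\Psi)_{j_0}+f(\Psi_{j_0};a)<0$. But the left side equals $c\,\Psi'(j_0)\ge0$ if $c>0$ and equals $0$ if $c=0$. So $c<0$.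

This proves the statement on speeds in (A). It also shows that (A) and (B) exclude each other, since (B) provides a pinned wave at some $a\ne a_0$.

\subsection{A vanishing residual gives (A)}

Let $p$ be a pinned wave at $a_0$, and let $u^\theta$ and $r(\theta)$ be as in Section~\ref{sec:hold} for $f(\cdot\,;a_0)$. Suppose $r(\theta)=0$ for all $\theta\in[p_0,p_1]$, so that $G_{a_0}(u^\theta)=0$. If $\theta_n\uparrow\theta$, then $u^{\theta_n}$ increases pointwise to a sequence $u\le u^\theta$ with $G_{a_0}(u)=0$ and $u_0=\theta$, so $u=u^\theta$ by Lemma~\ref{lem:touch}. If $\theta_n\downarrow\theta$, the limit satisfies $u\ge u^\theta$ and the same lemma applies. So each function $\theta\mapsto u^\theta_j$ is continuous and nondecreasing. Lemma~\ref{lem:touch} also gives $u^{p_0}=p$ and $u^{p_1}=Sp$, since $p\le u^{p_0}$ and $u^{p_1}\le Sp$ with equality at site $0$. Define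
\[
\Phi(j+s)=u_j^{(1-s)p_0+sp_1},\qquad j\in\mathbb{Z},\ s\in[0,1].
\]
The two definitions of $\Phi(j+1)$ agree, because $u^{p_1}_j=p_{j+1}=u^{p_0}_{j+1}$. So $\Phi$ is continuous and nondecreasing, it has the limits of $p$ since $\Phi(j)=p_j$, and its equation at $\xi=j+s$ is the equation $G_{a_0}(u^\theta)_j=0$ with $\theta=(1-s)p_0+sp_1$. Thus (A) holds.

\subsection{A nonzero residual gives (B)}\label{sec:nonzero}

Suppose $r(\theta)\neq0$ for some $\theta$. Then there are a pinned wave $p$ at $a_0$ and a front sequence $v$ such that $G_{a_0}(v)\ne0$ has one sign. Reflection preserves this situation and reverses the sign, so we may assume $G_{a_0}(v)\ge0$ and prove (B) for $a\in(a_0,a_0+\varepsilon]$; the other sign gives (B) on the left of $a_0$.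

Let $w=\bar v-\delta$ be as in Lemma~\ref{lem:strict}, with $\delta<\min(1,\omega)$ so small that $\partial_uf(\cdot\,;a_0)<0$ on $[1-\delta,1]$, and let $\eta=\inf_jG_{a_0}(w)_j>0$. By uniform continuity of $f$ and $\partial_uf$ on compact sets there is $\varepsilon>0$ with $[a_0,a_0+\varepsilon]\subset\mathcal{A}$ such that for $a$ in this interval $\|f(\cdot\,;a)-f(\cdot\,;a_0)\|<\eta$ and $\partial_uf(\cdot\,;a)<0$ on $[1-\delta,1]$. Fix $a\in(a_0,a_0+\varepsilon]$. Then
\[
G_a(w)_j>0\qquad\text{and}\qquad G_a(p)_j=f(p_j;a)-f(p_j;a_0)<0\qquad\text{for all }j .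
\]

\emph{Every monotone wave at $a$ has $c=0$.} Lemma~\ref{lem:block} applied to $w$ gives $c\ge0$, and Proposition~\ref{prop:robust}(ii) applied to $f(\cdot\,;a)$ and $p$ gives $c\le0$.

\emph{A pinned wave exists at $a$.} We trap a stationary solution between $w$ and a translate of $p$. Since the Euler step acts on $[0,1]^{\mathbb{Z}}$, we replace $w$ by $w^+=\max(w,0)$. If $w_j\le0$, then $G_a(w^+)_j=d(w^+_{j+1}+w^+_{j-1})\ge0$. If $w_j>0$, then $G_a(w^+)_j\ge G_a(w)_j>0$, because only the neighbors may have increased. So $G_a(w^+)\ge0$. Choose $N$ with $w^+_j=0$ for $j\le-N$ and $k$ with $p_{k-N}\ge1-\delta$. Since $w^+\le1-\delta$ and $p$ is nondecreasing, $w^+\le q:=S^kp$.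

Let $\mathcal{E}$ be the map of Lemma~\ref{lem:euler} for $f(\cdot\,;a)$. Then $\mathcal{E}q\le q$ and $\mathcal{E}w^+\ge w^+$, so $\mathcal{E}^nq$ decreases in $n$ to a fixed point $u$ of $\mathcal{E}$ with $w^+\le u\le q$. Thus $G_a(u)=0$. If $u'\le Su'$, then $\mathcal{E}u'\le\mathcal{E}Su'=S\mathcal{E}u'$; so all $\mathcal{E}^nq$, and with them $u$, are nondecreasing in $j$. From $0\le u\le q$ we get $u_j\to0$ as $j\to-\infty$. As $j\to+\infty$, $u_j$ tends to a limit $\ell\in[1-\delta,1]$, because $w_j\to1-\delta$. Letting $j\to+\infty$ in $G_a(u)_j=0$ gives $f(\ell;a)=0$. Since $f(\cdot\,;a)$ is strictly decreasing on $[1-\delta,1]$ and $f(1;a)=0$, we conclude $\ell=1$. So $u$ is a pinned wave, and (B) holds.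

\subsection{Conclusion}

Either $r$ vanishes identically, and (A) holds, or it does not, and (B) holds; and (A) and (B) exclude each other. If $f(\cdot\,;a_0)$ is entire, Corollary~\ref{cor:finite} gives $\theta$ with $r(\theta)\ne0$, and (B) holds by Section~\ref{sec:nonzero}. \qed

\begin{remark}
The strict monotonicity in $a$ is used twice: to obtain \eqref{eq:super}, and to make $p$ a supersolution for $a>a_0$. It cannot be dropped: if the family is independent of $a$ and equal to \eqref{eq:rational} at $a=\frac12$, then a profile $\Phi$ as in (A) exists and pinned waves exist for every $a$. The proof of (B) gives an interval on the side of $a_0$ determined by the sign of $r(\theta)$; in Theorem~\ref{thm:main} the symmetry \eqref{eq:sym} supplies both sides. Entireness is needed only at $a_0$, and the proof of Theorem~\ref{thm:dichotomy} uses no existence or uniqueness result for traveling waves.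
\end{remark}

\begin{thebibliography}{1}

\bibitem{DEDS}
\emph{Difference Equations and Discrete Dynamical Systems with Applications},
doi:10.1007/978-3-030-35502-9,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-030-35502-9.pdf}.

\end{thebibliography}
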